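\title{Purely unrectifiable sets with positive lower density in every half-ball}

\begin{abstract}
Let $A\subset\mathbb R^n$ have positive and finite $s$-dimensional Hausdorff measure, and suppose that $s$ is nonintegral or that $A$ is purely $s$-unrectifiable. Must almost every point $x\in A$ admit a direction $\theta$ such that the lower $s$-density of $A$ in the half-balls $\{y\in B(x,r):(y-x)\cdot\theta>0\}$ vanishes? We show that the answer is yes for nonintegral $s$, by a tangent measure argument, and no for every integer $s\ge3$ and every $n>s$. The counterexample is made from a two-dimensional measure in $\mathbb R^3$, assembled from flat pieces, slow folds and saddle-shaped necks, which is then translated along one extra variable by a singular function.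
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $B(x,r)$ be the closed ball in $\mathbb R^n$ with center $x$ and radius $r$, and let $\mathcal H^s$ be the $s$-dimensional Hausdorff measure. An \emph{$s$-set} is an $\mathcal H^s$-measurable set $A\subset\mathbb R^n$ with $0<\mathcal H^s(A)<\infty$. For an integer $m$, a set is \emph{$m$-rectifiable} if $\mathcal H^m$-almost all of it is covered by countably many Lipschitz images of $\mathbb R^m$, and a set $A$ is \emph{purely $m$-unrectifiable} if $\mathcal H^m(A\cap F(\mathbb R^m))=0$ for every Lipschitz map $F:\mathbb R^m\to\mathbb R^n$. For $\theta\in S^{n-1}$ and $0\le\eta<1$ put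
\[
H(x,r,\theta,\eta)=\{y\in B(x,r):(y-x)\cdot\theta>\eta|y-x|\},\qquad H(x,r,\theta)=H(x,r,\theta,0).
\]
For $\eta>0$ this is a truncated cone with axis $\theta$. For $\eta=0$ it is a half-ball without its flat face. We study the lower density of an $s$-set in half-balls,
\[
\Theta^s_*(A,x,\theta)=\liminf_{r\downarrow0}\frac{\mathcal H^s(A\cap H(x,r,\theta))}{r^s}.
\]
It vanishes when there are arbitrarily small scales $r$ at which $A$, seen from $x$, lies almost entirely on the side $\{(y-x)\cdot\theta\le0\}$. So it measures whether $A$ is one-sided at $x$ along some sequence of scales.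

\begin{example}\label{ex:cantor}
Let $C\subset\mathbb R$ be the middle-thirds Cantor set and $s=\log2/\log3$. Then $\mathcal H^s|_C$ is a constant multiple of the measure $\mu$ that gives mass $2^{-k}$ to each of the $2^k$ construction intervals of length $3^{-k}$. Suppose that the ternary digits of $x\in C$ in the places $k+1,\dots,k+N$ all equal $2$, and let $r=3^{-k}$. Then $x$ lies in the rightmost interval of level $k+N$ inside its interval of level $k$, and to the right of the latter there is a gap of length at least $3^{-k}$. Hence $\mu([x,x+r])\le2^{-k-N}=2^{-N}r^s$. Under $\mu$ the digits are independent and take the values $0$ and $2$ with probability $\frac12$, so almost every $x$ has arbitrarily long runs of the digit $2$. Thus $\Theta^s_*(C,x,1)=0$ for almost every $x\in C$.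
\end{example}

The mechanism looks general: an irregular set has holes at all scales, and near the edge of a large hole it is one-sided. Two known facts frame the question.
\begin{enumerate}
\item[(i)] For any integers $m\le n$ there is an $m$-rectifiable $m$-set $A\subset\mathbb R^n$ such that, for $\mathcal H^m$-almost all $x\in A$, $\Theta^m_*(A,x,\theta)>0$ for all $\theta\in S^{n-1}$.
\item[(ii)] If $0\le m<n$, $A\subset\mathbb R^n$ is a purely $m$-unrectifiable $m$-set, $V$ is an $m$-dimensional linear subspace of $\mathbb R^n$ and $0<\eta<1$, then for $\mathcal H^m$-almost all $x\in A$ there is $\theta\in V\cap S^{n-1}$ with $\liminf_{r\downarrow0}r^{-m}\mathcal H^m(A\cap H(x,r,\theta,\eta))=0$. Moreover, if $m=1$ and $\theta\in S^{n-1}$ is fixed, then $\Theta^1_*(A,x,\theta)=0$ for $\mathcal H^1$-almost all $x\in A$.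
\end{enumerate}
By (i), rectifiable sets must be excluded. By (ii), purely unrectifiable sets are one-sided with respect to cones of any opening smaller than a half-space, and for $m=1$ with respect to half-balls. The following question is posed in \cite{LD}.

\begin{quote}
\emph{Let $n\ge2$ be an integer, $s\in(1,n)$, and let $A\subset\mathbb R^n$ be an $s$-set such that either $s$ is nonintegral, or $s$ is an integer and $A$ is purely $s$-unrectifiable. Is it true that for $\mathcal H^s$-almost all $x\in A$ there is $\theta=\theta(x)\in S^{n-1}$ with $\Theta^s_*(A,x,\theta)=0$?}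
\end{quote}

One would guess yes, by letting $\eta\to0$ in (ii). But the part of the half-ball outside the cone is a thin neighborhood of the flat face, and a set that is nearly flat at the scale $r$ can keep all its mass there. This loophole is real.

\begin{theorem}\label{thm:main}
Let $m\ge3$ and $n\ge m+1$ be integers. There is a compact purely $m$-unrectifiable set $A\subset\mathbb R^n$ with $0<\mathcal H^m(A)<\infty$ such that for $\mathcal H^m$-almost every $x\in A$
\[
\liminf_{r\downarrow0}\frac{\mathcal H^m(A\cap H(x,r,\theta))}{r^m}>0\qquad\text{for all }\theta\in S^{n-1}.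
\]
\end{theorem}

\begin{theorem}\label{thm:nonint}
If $0<s<n$ is nonintegral and $A\subset\mathbb R^n$ is an $s$-set, then for $\mathcal H^s$-almost every $x\in A$ there is $\theta\in S^{n-1}$ with
\[
\liminf_{r\downarrow0}r^{-s}\mathcal H^s(\{y\in A\cap B(x,r):(y-x)\cdot\theta\ge0\})=0 .
\]
\end{theorem}

Theorem~\ref{thm:main} with $m=3$, $n=4$ answers the question in the negative. More precisely, the statement fails for every integer $s\ge3$ and every $n>s$, and it holds for all nonintegral $s$, even with closed half-balls. The case $s=2$, $n\ge3$ is not decided here. Facts (i) and (ii) are not used in the proofs.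

We prove Theorem~\ref{thm:nonint} first (Section~\ref{sec:tangent}), because its proof shows what a counterexample of integral dimension must look like. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to the existence of a two-dimensional measure in $\mathbb R^3$ that charges slightly enlarged half-balls (Proposition~\ref{prop:mu}). Sections~\ref{sec:surface}--\ref{sec:good} construct this measure.

\section{Notation and tools}\label{sec:tools}

We write $U(x,r)$ for the open ball, $S^{(t)}=\{x:\operatorname{dist}(x,S)\le t\}$, $\mathcal L^d$ for Lebesgue measure, and $\|v\|$ for the distance from $v\in\mathbb R^d$ to $\mathbb Z^d$ ($d=1,2$). Both theorems are unaffected when $\mathcal H^s$ is multiplied by a constant; we normalize $\mathcal H^2$ so that it is area on surfaces in $\mathbb R^3$. An $L$-Lipschitz map multiplies $\mathcal H^s$ by at most $L^s$. Let $\lambda$ be a Radon measure on a Euclidean space. We use the following results from \cite{Mat}.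
\begin{enumerate}
\item[(F1)] \emph{Covering lemma} \cite[2.1]{Mat}. A family of closed balls with bounded radii contains countably many disjoint balls $B(x_i,r_i)$ such that the balls $B(x_i,5r_i)$ cover the union of the family.
\item[(F2)] \emph{Density theorem} \cite[2.14]{Mat}. If $S$ is $\lambda$-measurable, then $\lambda$-almost every $x\in S$ is a \emph{density point} of $S$: $\lambda(B(x,r)\setminus S)/\lambda(B(x,r))\to0$ as $r\downarrow0$.
\item[(F3)] \emph{Upper density} \cite[6.2]{Mat}. If $A$ is an $s$-set, then $\limsup_{r\downarrow0}r^{-s}\mathcal H^s(A\cap B(x,r))<\infty$ for $\mathcal H^s$-almost every $x\in A$.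
\item[(F4)] \emph{Comparison with $\mathcal H^s$} \cite[6.9]{Mat}. Let $S$ be a Borel set and $\bar\Theta(x)=\limsup_{r\downarrow0}r^{-s}\lambda(B(x,r))$. If $\bar\Theta\le C$ on $S$, then $\lambda(S)\le C'\mathcal H^s(S)$. If $\bar\Theta\ge c>0$ on $S$, then $\lambda(S)\ge c'\mathcal H^s(S)$. Here $C'=2^sC$ and $c'=c$ up to the normalization of $\mathcal H^s$.
\item[(F5)] \emph{Approximate tangent planes} \cite[15.19]{Mat}. If $R$ is an $m$-rectifiable $m$-set, then for $\mathcal H^m$-almost every $x_0\in R$ there is an $m$-dimensional subspace $V$ such that, for all $s>0$,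
\[
\mathcal H^m\{x\in R\cap B(x_0,r):\operatorname{dist}(x-x_0,V)\ge s|x-x_0|\}=o(r^m)\qquad(r\downarrow0).
\]
\end{enumerate}
We also use Fatou's lemma in the following form: if every point of $S$ belongs to $S_i$ for all large $i$, then $\lambda(S)\le\liminf_i\lambda(S_i)$. Radon measures $\lambda_i$ converge \emph{weakly} to $\lambda$ if $\int g\,d\lambda_i\to\int g\,d\lambda$ for all continuous $g$ with compact support. Then $\lambda(O)\le\liminf_i\lambda_i(O)$ for open $O$ and $\lambda(K)\ge\limsup_i\lambda_i(K)$ for compact $K$, and every sequence with $\sup_i\lambda_i(B(0,R))<\infty$ for all $R$ has a weakly convergent subsequence.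

\section{Nonintegral dimension: proof of Theorem~\ref{thm:nonint}}\label{sec:tangent}

For a Radon measure $\lambda$ on $\mathbb R^n$ let $\lambda_{x,r}(S)=\lambda(x+rS)$ be its blow-up at $x$ at scale $r$. A \emph{tangent measure} of $\lambda$ at $x$ is a nonzero Radon measure $\nu$ that is a weak limit $\nu=\lim_ic_i\lambda_{x,r_i}$ with $c_i>0$ and $r_i\downarrow0$; the set of these is $\operatorname{Tan}(\lambda,x)$. The key fact is that this set is closed under moving the base point and blowing up again.
\begin{enumerate}
\item[(T)] \cite[14.16]{Mat}. For $\lambda$-almost every $x$, every $\nu\in\operatorname{Tan}(\lambda,x)$ satisfies $\nu_{y,\rho}\in\operatorname{Tan}(\lambda,x)$ and $\operatorname{Tan}(\nu,y)\subset\operatorname{Tan}(\lambda,x)$ for all $y\in\operatorname{supp}\nu$ and $\rho>0$.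
\end{enumerate}

\begin{lemma}\label{lem:tan}
Suppose that $ar^s\le\lambda(B(x,r))\le br^s$ for all sufficiently small $r$, where $0<a\le b<\infty$. Then $\operatorname{Tan}(\lambda,x)\ne\emptyset$. Every $\nu\in\operatorname{Tan}(\lambda,x)$ has the form $\nu=c\lim_ir_i^{-s}\lambda_{x,r_i}$ with $0<c<\infty$, $r_i\downarrow0$, and $car^s\le\nu(B(0,r))\le cbr^s$ for all $r>0$.
\end{lemma}

\begin{proof}
For each $R$ we have $r^{-s}\lambda_{x,r}(B(0,R))\le bR^s$ for small $r$, so some sequence $r_i^{-s}\lambda_{x,r_i}$ converges weakly, and the limit gives $B(0,1)$ mass at least $a$. Now let $\nu=\lim_ic_i\lambda_{x,r_i}$ be a tangent measure, and choose $R$ with $\nu(U(0,R))>0$. Then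
\[
0<\nu(U(0,R))\le bR^s\liminf_ic_ir_i^s,\qquad a\limsup_ic_ir_i^s\le\nu(B(0,1))<\infty .
\]
Along a subsequence $c_ir_i^s\to c\in(0,\infty)$, which gives the stated form. Finally $\nu(B(0,r))\ge car^s$ because $B(0,r)$ is compact, and $\nu(B(0,r))\le\nu(U(0,r'))\le cbr'^s$ for all $r'>r$.
\end{proof}

It suffices to find a tangent measure that vanishes on a closed half-space $\{w\cdot\theta\ge0\}$. An empty \emph{open} half-space is obtained by blowing up at a point where the support touches an empty ball. The difficulty is the bounding hyperplane, which may carry mass. We exclude this by working in a subspace of minimal dimension.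

\begin{proof}[Proof of Theorem~\ref{thm:nonint}]
The measure $\mu=\mathcal H^s|_A$ is a Radon measure. Fix $x\in A$ at which (F3) and (T) hold. If $\liminf_{r\downarrow0}r^{-s}\mu(B(x,r))=0$, every $\theta$ works. Otherwise the hypothesis of Lemma~\ref{lem:tan} holds for $\mu$ at $x$ with some $a,b$.

\emph{Step 1: tangent measures are comparable to $\mathcal H^s$ on their supports.} Let $\nu\in\operatorname{Tan}(\mu,x)$ and $y\in\operatorname{supp}\nu$. By (T), $\nu_{y,1}\in\operatorname{Tan}(\mu,x)$, so Lemma~\ref{lem:tan} gives $c(y)\in(0,\infty)$ with $c(y)ar^s\le\nu(B(y,r))\le c(y)br^s$ for all $r>0$. The lemma also shows $0\in\operatorname{supp}\nu$; put $c=c(0)$. From $B(y,r)\subset B(0,r+|y|)$ we get $c(y)ar^s\le cb(r+|y|)^s$, and $r\to\infty$ gives $c(y)\le cb/a$. Exchanging $0$ and $y$ gives $c(y)\ge ca/b$. Hence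
\begin{equation}\label{eq:regular}
\frac{ca^2}{b}\,r^s\le\nu(B(y,r))\le\frac{cb^2}{a}\,r^s\qquad(y\in\operatorname{supp}\nu,\ r>0).
\end{equation}
By (F4), $\nu$ and $\mathcal H^s$ are comparable on Borel subsets of $\operatorname{supp}\nu$. By \eqref{eq:regular}, Lemma~\ref{lem:tan} applies to $\nu$ at every $y\in\operatorname{supp}\nu$.

\emph{Step 2: the minimal subspace.} Let $k$ be the least dimension of a linear subspace $W$ that contains $\operatorname{supp}\nu$ for some $\nu\in\operatorname{Tan}(\mu,x)$, and fix such $W$ and $\nu$. By Step~1, $\mathcal H^s(W)\ge\mathcal H^s(\operatorname{supp}\nu)>0$, so $k\ge s$. Since $s$ is not an integer, $k>s$. Then $\mathcal H^s(W\cap B(0,1))=\infty$, while $\mathcal H^s(\operatorname{supp}\nu\cap B(0,1))<\infty$ by Step~1. So $\operatorname{supp}\nu\ne W$.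

\emph{Step 3: an empty open half-space.} Choose $v\in W\setminus\operatorname{supp}\nu$, a point $y\in\operatorname{supp}\nu$ nearest to $v$, and put $R=|v-y|$, $\theta=(v-y)/R\in W$. Then $\nu_{y,r}$ vanishes on the open set $\mathbb R^n\setminus W$ and on the ball $U(t\theta,t)$ with $t=R/r$. These balls increase with $t$, and their union is $\{w\cdot\theta>0\}$. Hence every $\nu'\in\operatorname{Tan}(\nu,y)$ is supported in $W\cap\{w\cdot\theta\le0\}$. Fix such a $\nu'$; by (T), $\nu'\in\operatorname{Tan}(\mu,x)$.

\emph{Step 4: the bounding hyperplane is null.} Let $W'=W\cap\theta^\perp$ and suppose $\nu'(W')>0$. By (F2) there is a $\nu'$-density point $y'\in W'\cap\operatorname{supp}\nu'$ of $W'$, and \eqref{eq:regular} for $\nu'$ gives $\nu'(B(y',r)\setminus W')=o(r^s)$. By Lemma~\ref{lem:tan} there is $\nu''=\lim_ir_i^{-s}\nu'_{y',r_i}\in\operatorname{Tan}(\nu',y')$, and for every $R'$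
\[
\nu''(U(0,R')\setminus W')\le\liminf_ir_i^{-s}\nu'(B(y',R'r_i)\setminus W')=0 .
\]
So $\nu''$ is supported in $W'$, of dimension $k-1$, and $\nu''\in\operatorname{Tan}(\mu,x)$ by (T). This contradicts the choice of $k$. Therefore $\nu'(\{w\cdot\theta\ge0\})=\nu'(W')=0$.

\emph{Step 5: back to $\mu$.} Write $\nu'=c'\lim_ir_i^{-s}\mu_{x,r_i}$. Since $B(0,1)\cap\{w\cdot\theta\ge0\}$ is compact,
\[
\limsup_ir_i^{-s}\mu\{y\in B(x,r_i):(y-x)\cdot\theta\ge0\}\le c'^{-1}\nu'(B(0,1)\cap\{w\cdot\theta\ge0\})=0.\qedhere
\]
\end{proof}

\begin{remark}\label{rem:flat}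
Nonintegrality of $s$ was used only to obtain $\operatorname{supp}\nu\ne W$. Let $s=m$ be an integer and let $x\in A$ satisfy (F3) and (T), with $\Theta^m_*(A,x,\theta)>0$ for all $\theta$. Then Steps 3--5 force $\operatorname{supp}\nu=W$, and Step~1 then forces $k=m$. So at almost every point a set as in Theorem~\ref{thm:main} has a tangent measure whose support is an $m$-plane $W$. At the corresponding scales and for $\theta\perp W$, nearly all the mass lies near the flat face of the half-ball, and displacements of size $o(r)$ decide on which side it falls. The next section exploits exactly this.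
\end{remark}

\section{Reduction to almost half-balls}\label{sec:reduction}

\subsection{The smallest case: a curve with drift}

\begin{example}\label{ex:curve}
Let $T\subset[0,1]$ be compact with $\mathcal L^1(T)>0$, and let $f:[0,1]\to\mathbb R$ be such that $f|_T$ is $L$-Lipschitz and, for every $t\in T$, $f'(t)=0$ and $f(t')-f(t)$ has the strict sign of $t'-t$ for $t'\neq t$ near $t$. Lemma~\ref{lem:drift} below with $p=1$ provides such $T$ and $f$. Let $\Gamma=\{(f(t),t):t\in T\}\subset\mathbb R^2$, a rectifiable $1$-set. Let $t\in(0,1)$ be a density point of $T$, $x=(f(t),t)$, $x'=(f(t'),t')$ and $\theta=(q,\tau)\in S^1$. If $\tau\ne0$, then $\theta\cdot(x'-x)=\tau(t'-t)+o(|t'-t|)$ is positive for $t'$ near $t$ on one side of $t$. If $\tau=0$, then $\theta\cdot(x'-x)=\pm(f(t')-f(t))$ is again positive on one side of $t$. In both cases $H(x,r,\theta)$ contains the points $x'$ with $t'\in T$ in an interval of length $r/(1+L)$ that ends at $t$, so $\Theta^1_*(\Gamma,x,\theta)\ge1/(1+L)$.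
\end{example}

This is fact (i) for $m=1$, $n=2$. The blow-ups of $\Gamma$ at $x$ converge to a vertical line, which lies in the flat face of the half-discs with $\theta=(\pm1,0)$. The drift $f$ is invisible in the blow-up, and yet it pushes half of the mass to the correct side.

To obtain an unrectifiable set we translate by $f(t)$ not a point but an unrectifiable measure $\mu$. The drift over a time $r$ is $o(r)$, but it can be made larger than $\omega(r)r$ for any given function $\omega(r)\to0$. So $\mu$ need only charge half-balls enlarged by $\omega(r)r$.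

\begin{proposition}\label{prop:mu}
There are a compactly supported Borel probability measure $\mu$ on $\mathbb R^3$, a nondecreasing function $\omega:(0,\infty)\to(0,\infty)$ with $\lim_{r\downarrow0}\omega(r)=0$, constants $C_0,c_0>0$ and $s_0\in(0,1]$, and a Borel set $\mathcal G$ with $\mu(\mathcal G)=1$ such that:
\begin{enumerate}
\item[(a)] $\mu(B(y,r))\le C_0r^2$ for all $y\in\mathbb R^3$ and $r>0$;
\item[(b)] $\liminf_{r\downarrow0}r^{-2}\mu(B(y,r))\ge c_0$ for all $y\in\mathcal G$;
\item[(c)] $\liminf_{r\downarrow0}r^{-2}\mu\{x\in B(y,r):q\cdot(x-y)\ge-\omega(r)r\}>0$ for all $y\in\mathcal G$ and $q\in S^2$;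
\item[(d)] for every $y\in\mathcal G$ there are arbitrarily small $\varepsilon>0$ such that, for all two-dimensional subspaces $W\subset\mathbb R^3$,
\[
\mu\{x\in B(y,3\varepsilon):\operatorname{dist}(x-y,W)\ge s_0\varepsilon\}\ge c_0\varepsilon^2 .
\]
\end{enumerate}
\end{proposition}

Area measure on a plane satisfies (a)--(c) and violates (d). The content of the proposition is that (c) is compatible with (d), which says that $\mu$ is not asymptotically flat.

\subsection{The drift function}

The drift must work in every direction $q\in\mathbb R^p$, so the coordinates of $f$ must not cancel in $q\cdot f$. We arrange that at small scales each coordinate is negligible compared with the preceding one.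

\begin{lemma}\label{lem:drift}
Let $p\ge1$ be an integer and let $\omega:(0,\infty)\to(0,\infty)$ be nondecreasing with $\lim_{r\downarrow0}\omega(r)=0$. There are a compact set $T\subset[0,1]$ with $\mathcal L^1(T)\ge\frac34$ and a map $f:[0,1]\to\mathbb R^p$ such that for all $t\in T$:
\begin{enumerate}
\item[(a)] $|f(t')-f(t)|\le8\sqrt p\,|t'-t|$ for all $t'\in[0,1]$, and $|f(t')-f(t)|=o(|t'-t|)$ as $t'\to t$;
\item[(b)] if $q\in\mathbb R^p$, $|q|=1$, and $i$ is the first index with $q_i\ne0$, then there is $u_0>0$ such that $q\cdot(f(t')-f(t))>2\,\omega(2u)u$ whenever $t'\in[0,1]$ and $u=\operatorname{sign}(q_i)(t'-t)\in(0,u_0]$.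
\end{enumerate}
\end{lemma}

\begin{proof}
Choose positive integers $\Lambda_1<\Lambda_2<\dots$ inductively so that, with $\sigma_k=2^{-k-3}/\Lambda_k$,
\[
\Lambda_{k+1}\ge2^{k+6}\Lambda_k,\qquad\omega(2\sigma_k)\le2^{-k}4^{-p(k+2)} .
\]
Let $f=(f_1,\dots,f_p)$ and $T$ be given by
\[
f_i(t)=\sum_{l\ge1}4^{-il}\,\frac{\lfloor\Lambda_lt\rfloor}{\Lambda_l},\qquad T=\{t\in[0,1]:\|\Lambda_lt\|\ge2^{-l-3}\text{ for all }l\ge1\}.
\]
The $l$-th term is a staircase, and $T$ is the set of points that stay away from all jumps. It is compact, and $\mathcal L^1(T)\ge1-\sum_{l\ge1}2\cdot2^{-l-3}=\frac34$ because the $\Lambda_l$ are integers.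

Let $t\in T$, $t'\in[0,1]$, $t'\ne t$, $u=|t'-t|$, and let $k\ge0$ be defined by $\sigma_{k+1}\le u<\sigma_k$, where $\sigma_0=\infty$. Write $\Delta f_i=f_i(t')-f_i(t)$ and $\Delta_l=|\lfloor\Lambda_lt'\rfloor-\lfloor\Lambda_lt\rfloor|$, so that $\Lambda_lu-1\le\Delta_l\le\Lambda_lu+1$. For $1\le l\le k$ we have $\Lambda_lu<\Lambda_l\sigma_l=2^{-l-3}\le\|\Lambda_lt\|$, so $\Delta_l=0$. All staircases are nondecreasing. Hence
\begin{equation}\label{eq:Df}
\Delta f_i=\operatorname{sign}(t'-t)\sum_{l\ge k+1}4^{-il}\Delta_l/\Lambda_l .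
\end{equation}

(a) We have $1/\Lambda_{k+1}=2^{k+4}\sigma_{k+1}\le2^{k+4}u$, and $1/\Lambda_l\le2^{-k-7}/\Lambda_{k+1}\le\sigma_{k+1}\le u$ for $l\ge k+2$. Therefore
\[
|\Delta f_i|\le4^{-k-1}(1+2^{k+4})u+\sum_{l\ge k+2}4^{-l}\,2u=\bigl(2^{2-k}+\tfrac53\,4^{-k-1}\bigr)u\le2^{3-k}u .
\]
Since $k\ge0$, and $k\to\infty$ as $u\to0$, both claims follow.

(b) Let $k_0$ satisfy $2^{k_0}|q_i|>8$, let $0<u_0<\sigma_{k_0}$, and let $t'$ be as in (b); then $k\ge k_0\geq1$. We have $\Lambda_{k+2}u\ge\Lambda_{k+2}\sigma_{k+1}\ge2^{k+7}2^{-k-4}=8$, so $\Delta_{k+2}\ge\frac12\Lambda_{k+2}u$. The term $l=k+2$ in \eqref{eq:Df} alone gives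
\[
|\Delta f_i|\ge\tfrac12\,4^{-p(k+2)}u\ge2^{k-1}\omega(2\sigma_k)u\ge2^{k-1}\omega(2u)u .
\]
Comparing \eqref{eq:Df} term by term gives $|\Delta f_{l+1}|\le4^{-k-1}|\Delta f_l|$ for $1\le l<p$, so
\[
\sum_{l>i}|q_l||\Delta f_l|\le2\cdot4^{-k-1}|\Delta f_i|\le\tfrac12|q_i||\Delta f_i| .
\]
By the sign condition $q_i\Delta f_i=|q_i||\Delta f_i|$. Hence $q\cdot(f(t')-f(t))\ge\frac12|q_i||\Delta f_i|\ge2^{k-2}|q_i|\,\omega(2u)u>2\,\omega(2u)u$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:mu}}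

\emph{The set $A$.} Choose a compact set $K_0\subset\mathcal G$ with $\mu(K_0)>0$, and let $K_1\subset K_0$ be the set of $\mu$-density points of $K_0$ in $K_0$. By (F2), $\mu(K_0\setminus K_1)=0$. For $y\in K_1$, Proposition~\ref{prop:mu}(a) gives $\mu(B(y,r)\setminus K_0)=o(r^2)$, so (b) and (c) persist for $\mu|_{K_0}$: for all $y\in K_1$ and $q\in S^2$,
\begin{equation}\label{eq:K0}
\liminf_{r\downarrow0}\frac{\mu(K_0\cap B(y,r))}{r^2}>0,\qquad\liminf_{r\downarrow0}\frac{\mu\{x\in K_0\cap B(y,r):q\cdot(x-y)\ge-\omega(r)r\}}{r^2}>0 .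
\end{equation}
Let $d=m-2\ge1$ and $p=n-d=n-m+2\ge3$. Regard $\mathbb R^3$ as the subspace of $\mathbb R^p$ spanned by the first three coordinates. Take $T$ and $f$ from Lemma~\ref{lem:drift} for this $p$ and the function $\omega$ of Proposition~\ref{prop:mu}, and put $L=8\sqrt p$. Let
\[
X=K_0\times T\times[0,1]^{d-1}\subset\mathbb R^3\times\mathbb R^d,\qquad G(y,t,w)=(y+f(t),t,w)\in\mathbb R^p\times\mathbb R\times\mathbb R^{d-1}=\mathbb R^n,
\]
and $A=G(X)$. Since $f|_T$ is $L$-Lipschitz, $G$ is Lipschitz on $X$, and so is its inverse $(Y,t,w)\mapsto(Y-f(t),t,w)$ on $A$. In particular $A$ is compact.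

Let $\lambda=\mu\times\mathcal L^d$ on $\mathbb R^{3+d}=\mathbb R^{m+1}$. For $x=(y,a)$ we have $B(y,\frac r2)\times B(a,\frac r2)\subset B(x,r)\subset B(y,r)\times B(a,r)$. So Proposition~\ref{prop:mu}(a),(b) give $\lambda(B(x,r))\le Cr^m$ for all $x,r$, and $\liminf_{r\downarrow0}r^{-m}\lambda(B(x,r))\ge c>0$ for all $x\in X$, with $c$ independent of $x$. By (F4), $\lambda$ and $\mathcal H^m$ are comparable on Borel subsets of $X$. Since $G$ is bi-Lipschitz, $\mathcal H^m(G(S))$ is comparable to $\lambda(S)$ for Borel $S\subset X$. As $\lambda(X)=\mu(K_0)\mathcal L^1(T)\in(0,\infty)$, we get $0<\mathcal H^m(A)<\infty$.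

\medskip
\emph{$A$ is purely $m$-unrectifiable.} Suppose $\mathcal H^m(A\cap F(\mathbb R^m))>0$ with $F:\mathbb R^m\to\mathbb R^n$ Lipschitz. The set $R=G^{-1}(A\cap F(\mathbb R^m))\subset X$ is $\sigma$-compact and $0<\mathcal H^m(R)<\infty$. It is the image of the closed set $F^{-1}(A)$ under the Lipschitz map $G^{-1}\circ F$, which extends, coordinate by coordinate, to a Lipschitz map $\mathbb R^m\to\mathbb R^{m+1}$. So $R$ is $m$-rectifiable. By (F5), (F2) and the comparability of $\lambda$ and $\mathcal H^m$ on $X$, there is $x_0=(y,a)\in R$ that is a $\lambda$-density point of $R$ and at which $R$ has an approximate tangent $m$-plane. This plane is a hyperplane of $\mathbb R^{m+1}$; let $\xi=(\xi',\xi'')\in\mathbb R^3\times\mathbb R^d$ be a unit normal. A point $x\in B(x_0,4r)$ with $|\xi\cdot(x-x_0)|\ge sr$ satisfies $|\xi\cdot(x-x_0)|\ge\frac s4|x-x_0|$, and $\lambda(B(x_0,4r)\setminus R)=o(r^m)$. Hence for every $s>0$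
\begin{equation}\label{eq:tanplane}
\lambda\{x\in B(x_0,4r):|\xi\cdot(x-x_0)|\ge sr\}=o(r^m)\qquad(r\downarrow0).
\end{equation}
Let $\varepsilon$ be one of the scales in Proposition~\ref{prop:mu}(d) for $y\in K_0\subset\mathcal G$.

If $|\xi'|\ge\frac12$, let $W=\xi'^\perp$ and consider the points $(y',a')$ with $|y'-y|\le3\varepsilon$, $\operatorname{dist}(y'-y,W)\ge s_0\varepsilon$ and $|a'-a|\le s_0\varepsilon/4$. They lie in $B(x_0,4\varepsilon)$ and satisfy $|\xi\cdot((y',a')-x_0)|\ge\frac12s_0\varepsilon-\frac14s_0\varepsilon=\frac14s_0\varepsilon$. By (d) their $\lambda$-measure is at least $c\,\varepsilon^{2+d}$.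

If $|\xi'|<\frac12$, then $|\xi''|>\frac12$. Consider the points with $|y'-y|\le\varepsilon/8$, $|a'-a|\le\varepsilon$ and $|\xi''\cdot(a'-a)|\ge\varepsilon/4$. They satisfy $|\xi\cdot((y',a')-x_0)|\ge\frac14\varepsilon-\frac1{16}\varepsilon\geq\frac18\varepsilon$. By (b) their $\lambda$-measure is at least $c\,\varepsilon^{2+d}$ for small $\varepsilon$.

In both cases $c>0$ does not depend on $\varepsilon$, and $\varepsilon$ can be arbitrarily small. Since $2+d=m$, this contradicts \eqref{eq:tanplane}.

\medskip
\emph{Half-balls.} Let $x=G(y,t,w)$ with $y\in K_1$, $t\in T\cap(0,1)$ a Lebesgue density point of $T$, and $w\in(0,1)^{d-1}$. Such points form $\mathcal H^m$-almost all of $A$. Let $\theta=(q,\tau,\zeta)\in S^{n-1}\subset\mathbb R^p\times\mathbb R\times\mathbb R^{d-1}$. For $x'=G(y',t',w')\in A$,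
\begin{equation}\label{eq:theta}
\theta\cdot(x'-x)=q\cdot(y'-y)+q\cdot(f(t')-f(t))+\tau(t'-t)+\zeta\cdot(w'-w).
\end{equation}
Given $r>0$ put $R=r/(3+L)$. If $|y'-y|,|t'-t|,|w'-w|\le R$, then $|x'-x|\le(3+L)R=r$. So it suffices to find, for all small $R$, a Borel set of such points $(y',t',w')\in X$ with $\theta\cdot(x'-x)>0$ and $\lambda$-measure at least $c'R^m$, where $c'>0$ does not depend on $R$. The two cases are those of Example~\ref{ex:curve}.

\emph{Case 1: $\beta:=|(\tau,\zeta)|>0$.} Here the product directions do the work, and the drift is harmless because $f'(t)=0$. The set of $(t',w')$ with $|t'-t|,|w'-w|\le R$ and $\tau(t'-t)+\zeta\cdot(w'-w)\ge\frac12\beta R$ is a scaled copy of a fixed set. That set has interior points, because the maximum of the left side is $(|\tau|+|\zeta|)R\ge\beta R$. So its measure is $cR^d$ with $c>0$. The part with $t'\notin T$ has measure $o(R)\cdot O(R^{d-1})$, and $w'\in[0,1]^{d-1}$ for small $R$. So a part of measure at least $\frac12cR^d$ lies in $T\times[0,1]^{d-1}$. By Lemma~\ref{lem:drift}(a), $|f(t')-f(t)|\le\frac18\beta R$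 for small $R$. For $y'\in K_0\cap B(y,\frac18\beta R)$, \eqref{eq:theta} is therefore at least $\frac14\beta R>0$. By the first part of \eqref{eq:K0} these points have $\lambda$-measure at least $c'R^{2+d}$.

\emph{Case 2: $(\tau,\zeta)=0$, so $|q|=1$.} Here the drift decides. Let $i$ be the first index with $q_i\ne0$, and take $t'\in T$ with $u=\operatorname{sign}(q_i)(t'-t)\in[R/2,R]$. For small $R$ these $t'$ have measure at least $R/4$, and Lemma~\ref{lem:drift}(b) and the monotonicity of $\omega$ give
\[
q\cdot(f(t')-f(t))>2\,\omega(2u)u\ge\omega(R)R .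
\]
Let $q'\in\mathbb R^3$ consist of the first three coordinates of $q$; $|q'|\le1$. Take $y'\in K_0\cap B(y,R)$ with $\frac{q'}{|q'|}\cdot(y'-y)\ge-\omega(R)R$, with no condition if $q'=0$. Then $q\cdot(y'-y)=q'\cdot(y'-y)\ge-\omega(R)R$, so \eqref{eq:theta} is positive. By \eqref{eq:K0} such $y'$ have $\mu$-measure at least $cR^2$ for small $R$. With $|w'-w|\le R$ arbitrary, the $\lambda$-measure is at least $c'R^{2+1+(d-1)}=c'R^m$.

This proves Theorem~\ref{thm:main}, given Proposition~\ref{prop:mu}. \qed

\begin{remark}
The hypothesis $m\ge3$ pays two dimensions for $\mu$ and one for the variable $t$. The hypothesis $n\ge m+1$ gives $p\ge3$, which makes room for $\mathbb R^3$. It is also necessary: for $n=m$ the identity map shows that no $m$-set is purely $m$-unrectifiable.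
\end{remark}

\section{A periodic surface that meets every closed half-ball}\label{sec:surface}

\subsection{Plan of the construction of $\mu$}

The measure $\mu$ is a limit of measures $\mu_j$, each of which is area with bounded density on a finite union of small squares, called plates. To pass to the next generation, a plate $Q$ is replaced by a periodic surface $M_Q$ whose period is much smaller than the side of $Q$, and $M_Q$ is approximated by new plates. At every scale $r$, the measure $\mu$ near a typical point then looks like a piece of some $M_Q$, up to displacements of size $\omega(r)r$. So (c) holds if each $M_Q$ charges \emph{closed} half-balls centered on it, with a constant that depends only on the direction $q$. Three difficulties arise.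

First, (d) requires that $M_Q$ be non-flat infinitely often. We need a periodic surface $\Sigma$, not a plane, that charges all closed half-balls at all its points and scales. At a highest point and for $q=e_3$, only the set of highest points counts, so $\Sigma$ must have flat tops. For other $q$ the function $x\mapsto q\cdot x$ must have no strict local maximum on $\Sigma$, which we ensure by making the curved parts saddle-shaped.

Second, the constant for our $\Sigma$ degenerates as $q\to\pm e_3$ (Remark~\ref{rem:degenerate}). So $\Sigma$ may be used in finitely many orientations only; we use it for plates whose normal lies in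
\[
E=\{\pm e_1,\pm e_2,\pm e_3\}.
\]
The plates that approximate $\Sigma$ have all kinds of normals. We turn these normals back into $E$ by many folds through angles at most $\omega$, each of which is a perturbation of a plane of relative size $\omega$.

Third, (a) and (b) require that the density of mass per unit area stay bounded above and below through infinitely many generations. A fold through an angle $\delta$ multiplies area by $1/\cos\delta$, and we have no bound for the product of these factors, because the folds are too many (Remark~\ref{rem:manyfolds}). We therefore measure surfaces by the anisotropic area $\int\varphi(\nu)\,d\mathcal H^2$, where $\nu$ is the unit normal and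
\[
\varphi(\nu)=|\nu_1|+|\nu_2|+|\nu_3| .
\]
The function $\varphi$ is a norm on $\mathbb R^3$, it is $\sqrt3$-Lipschitz and linear on each closed octant, and $1\le\varphi\le\sqrt3$ on $S^2$. By the area formula, $\int_S|\nu_i|\,d\mathcal H^2$ is the area of the projection of $S$ along $e_i$, counted with multiplicity. The \emph{$\varphi$-area} is preserved exactly by folds that keep the normals in one octant, and it is comparable to area. The surface $\Sigma$ must then have $\varphi$-area $1$ per unit cell. A periodic graph over the plane cannot do this unless it is flat, since $\int|\nu_3|=1$ already. So $\Sigma$ has holes.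

\subsection{The surface $\Sigma$}

Let $r_0=\frac9{20}$ and $0<h<\frac1{20}$, and let
\[
\Sigma=\{(v,\pm h):\|v\|\ge r_0\}\cup\{(v,z):\|v\|\le r_0,\ (r_0-\|v\|)^2+z^2=h^2\}\subset\mathbb R^2\times\mathbb R .
\]
It consists of two horizontal planes with discs of radius $r_0$ removed around the lattice points, joined by inner halves of tori, the \emph{necks} (Figure~\ref{fig:sigma}). The removed discs have mutual distance at least $\frac1{10}$. The neck around the vertical axis through $0$ consists of the points $r_0e_r+h\nu$, where $e_r$ is a horizontal unit vector and $\nu=-\cos\psi\,e_r+\sin\psi\,e_3$ with $|\psi|\le\frac\pi2$; the vector $\nu$ is a unit normal there. Put $\nu=\pm e_3$ on the top and bottom sheets. Then $\Sigma$ is a closed embedded $C^1$ surface with continuous unit normal $\nu$, periodic under $\mathbb Z^2=\mathbb Z^2\times\{0\}$. A \emph{unit cell} is a square $a+[-\frac12,\frac12]^2$ with $a\in\mathbb Z^2$, and a point lies \emph{over} a planar set if its vertical projection lies in the set. Let $\Sigma_0$ be the part of $\Sigma$ over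 $(-\frac12,\frac12)^2$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.6]
\fill[gray!15] (-0.5,-0.5) rectangle (1.5,1.5);
\foreach \a in {0,1} \foreach \b in {0,1} {
  \filldraw[fill=gray!55] (\a,\b) circle (0.42);
  \filldraw[fill=white] (\a,\b) circle (0.30);}
\draw[dotted] (0.5,-0.5)--(0.5,1.5) (-0.5,0.5)--(1.5,0.5);
\draw[dashed] (-0.7,0)--(1.7,0);
\begin{scope}[shift={(3.2,0.5)},scale=1.7]
\foreach \a in {0,1} \draw[dotted] (\a,-0.35)--(\a,0.35);
\draw[thick] (0.42,0.12)--(0.58,0.12) arc (90:-90:0.12)--(0.42,-0.12) arc (270:90:0.12);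
\draw[thick] (-0.5,0.12)--(-0.42,0.12) arc (90:-90:0.12)--(-0.5,-0.12);
\draw[thick] (1.5,0.12)--(1.42,0.12) arc (90:270:0.12)--(1.5,-0.12);
\end{scope}
\end{tikzpicture}
\caption{The periodic surface $\Sigma$, not to scale. Left: four unit cells seen from above; the two flat sheets are light, the necks joining them are dark, the holes are white. Right: the vertical section along the dashed line; the dotted lines are the axes of two necks, and each neck is obtained by rotating a half-circle of radius $h$ about its axis.}\label{fig:sigma}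
\end{figure}

\emph{Choice of $h$.} The projection of $\Sigma_0$ along $e_3$ covers the cell minus a disc of radius $r_0-h$ twice. At height $|z|<h$ the neck is a circle of radius $r_0-\sqrt{h^2-z^2}$, whose projection along $e_1$ or $e_2$ covers a diameter twice. Hence
\[
\int_{\Sigma_0}|\nu_3|=2-2\pi(r_0-h)^2,\qquad\int_{\Sigma_0}|\nu_1|=\int_{\Sigma_0}|\nu_2|=\int_{-h}^h4\bigl(r_0-\sqrt{h^2-z^2}\bigr)dz=8hr_0-2\pi h^2 .
\]
The $\varphi$-area $2-2\pi(r_0-h)^2+16hr_0-4\pi h^2$ is continuous in $h$, tends to $2-2\pi r_0^2<0.73$ as $h\to0$, and exceeds $1.3$ at $h=\frac1{20}$. We fix $h\in(0,\frac1{20})$ with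
\begin{equation}\label{eq:phiarea}
\int_{\Sigma_0}\varphi(\nu)\,d\mathcal H^2=1;\qquad\text{since }\varphi\ge1,\text{ also }\mathcal H^2(\Sigma_0)\le1 .
\end{equation}

\emph{Saddle property.} Let $x\in\Sigma$ with $\nu(x)\ne\pm e_3$. Then $x$ is a neck point with $|\psi|<\frac\pi2$, and near $x$ the surface is a piece of a smooth torus of revolution, whose principal directions are the meridian and the parallel. The meridian is a circle of radius $h$ with unit-speed acceleration $-\nu/h$. The parallel is a circle of radius $\rho=r_0-h\cos\psi$ with acceleration $-e_r/\rho$, and $(-e_r/\rho)\cdot\nu=\cos\psi/\rho$. So the second fundamental form with respect to $\nu$ has the eigenvalues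
\begin{equation}\label{eq:saddle}
-1/h<0\quad\text{(meridian)},\qquad\cos\psi/\rho>0\quad\text{(parallel)}.
\end{equation}

\begin{lemma}[uniform graphs]\label{lem:graph}
For every $\omega'\in(0,1)$ there is $\bar s\in(0,\frac1{100}]$ such that for every $x\in\Sigma$ the part of $\Sigma$ in the cylinder $Z_x=\{x+v+t\nu(x):v\in T_x\Sigma,\ |v|\le\bar s,\ |t|\le\bar s\}$ is the graph $t=u_x(v)$ of a $C^1$ function on $\{|v|\le\bar s\}$ with $u_x(0)=0$ and $|\nabla u_x|\le\omega'$.
\end{lemma}

\begin{proof}
Let $\tan2\epsilon=\omega'$. Every $x_0\in\Sigma$ is the center of an open ball $U$ such that $\Sigma\cap U$ lies in the graph over a disc in $x_0+T_{x_0}\Sigma$ of a $C^1$ function with gradient at most $\tan\epsilon$. All chords and tangent planes of $\Sigma\cap U$ make angles at most $\epsilon$ with $T_{x_0}\Sigma$, hence at most $2\epsilon$ with $T_x\Sigma$ for any $x\in\Sigma\cap U$. By periodicity and compactness there is $\bar s\le\frac1{100}$ such that each $B(x,2\bar s)\supset Z_x$, $x\in\Sigma$, lies in such a ball $U$. The projection of $\Sigma\cap Z_x$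 to the disc $\{|v|\le\bar s\}$ is injective by the chord bound, and its image is compact. The chord bound also gives $|t|\le\omega'|v|<\bar s$ on $\Sigma\cap Z_x$, so the image is relatively open in the disc by the inverse function theorem. Hence it is the whole disc, and the bound on tangent planes gives $|\nabla u_x|\le\omega'$.
\end{proof}

\begin{lemma}\label{lem:sigma}
\begin{enumerate}
\item[(a)] $\mathcal H^2(\Sigma\cap B(x,r))\le C_1r^2$ for all $x\in\mathbb R^3$ and $r>0$, with $C_1=18\pi$.
\item[(b)] For every $q\in S^2$,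
\[
c_\Sigma(q):=\inf_{x\in\Sigma,\ r>0}r^{-2}\mathcal H^2\{x'\in\Sigma\cap B(x,r):q\cdot(x'-x)\ge0\}>0 .
\]
\item[(c)] There are $s_1\in(0,1]$ and $c_1>0$ such that $\mathcal H^2\{x\in\Sigma\cap B(z,2):\operatorname{dist}(x-z,W)\ge s_1\}\ge c_1$ for all $z\in\Sigma$ and all two-dimensional subspaces $W$.
\end{enumerate}
\end{lemma}

\begin{proof}
An interval of length $2r$ meets at most $2r+2$ closed intervals of a unit grid, and an interval of length $\ell\ge2$ contains at least $\lfloor\ell-1\rfloor\ge\ell/4$ of them.

(a) If $r\ge1$, then $B(x,r)$ lies over at most $(2r+2)^2\le16r^2$ unit cells, each carrying area at most $1$ by \eqref{eq:phiarea}. Let $r<1$. A vertical line meets $\Sigma$ in at most two points. A segment of length at most $2$ parallel to $e_1$ or $e_2$ at height $|z|<h$ meets only necks of one row, at most four of them, each in at most two points. Since $1\le\varphi(\nu)$, the area of $\Sigma\cap B(x,r)$ is at most the sum of three projected areas with multiplicity, which is at most $(2+8+8)\pi r^2$.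

(b) A disc of radius $R\ge2$ in the plane contains an axis-parallel square of side $\sqrt2R$, hence at least $R^2/8$ unit cells, and the top sheet has area $1-\pi r_0^2>\frac13$ over each cell. So
\begin{equation}\label{eq:topsheet}
\text{the top sheet has area at least }R^2/24\text{ over any disc of radius }R\ge2 .
\end{equation}

\emph{The directions $q=\pm e_3$.} By the symmetry $z\mapsto-z$ let $q=e_3$, and let $S_x$ be the set of points of $\Sigma$ at least as high as $x$. If $r\ge4$, then $B(x,r)$ contains the top sheet over the disc of radius $r/2$ about the projection of $x$, because heights differ by at most $2h\le\frac1{10}$. The top sheet lies in $S_x$, so \eqref{eq:topsheet} gives area at least $r^2/96$. Let $r<4$ and $r'=r/80<\frac1{20}$.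

Let $x=(v,\pm h)$ with $\|v\|\ge r_0$. The disc $B(v,r')\subset\mathbb R^2$ has diameter less than $\frac1{10}$, so it meets at most one removed disc, with center $a$ say. On the half-disc $\{v'\in B(v,r'):(v'-v)\cdot(v-a)\ge0\}$ we have $|v'-a|\ge|v-a|\ge r_0$. So the sheet of $x$ contains the points over this half-disc, and $\mathcal H^2(S_x\cap B(x,r'))\ge\pi r'^2/2$.

Let $x$ lie on a neck with axis through $a$. Parametrize the neck followed by the annulus $r_0\le|v-a|\le\frac12$ of the top sheet by meridian arclength $\sigma$, increasing upward and then outward, and by the rotation angle $\vartheta$. The height is nondecreasing in $\sigma$, the distance to the axis lies in $[\frac25,\frac12]$, and the annulus has width $\frac1{20}$. If $x$ has parameters $(\sigma_0,\vartheta_0)$, the set $\sigma_0\le\sigma\le\sigma_0+r'/2$, $|\vartheta-\vartheta_0|\le r'$ lies in $S_x\cap B(x,r')$ and has area at least $\frac{r'}2\cdot2r'\cdot\frac25=\frac25r'^2$.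

\emph{The directions $q\ne\pm e_3$.} Suppose $c_\Sigma(q)=0$ and take $x_i,r_i$ for which the quotient tends to $0$. By periodicity and compactness we may assume $x_i\to x\in\Sigma$ and $r_i\to r\in[0,\infty]$. We show in each case that the quotient stays bounded below.

\emph{$r=\infty$.} Let $\bar q\ne0$ be the horizontal part of $q$. A point $x'$ of the top sheet with horizontal displacement $v$ from $x_i$ satisfies $q\cdot(x'-x_i)\ge\bar q\cdot v-\frac1{10}$. On the disc with center $\frac14r_i\bar q/|\bar q|$ and radius $r_i/8$ we have $|v|\le\frac38r_i$ and $\bar q\cdot v\ge|\bar q|r_i/8\ge\frac1{10}$ for large $i$. By \eqref{eq:topsheet} the quotient is at least $1/(64\cdot24)$.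

\emph{$0<r<\infty$.} The set $O=\{x'\in\Sigma\cap U(x,r):q\cdot(x'-x)>0\}$ is relatively open. It is nonempty. If $q\ne\pm\nu(x)$, follow a curve in $\Sigma$ from $x$ whose velocity has positive inner product with $q$. If $q=\pm\nu(x)$, then $\nu(x)\ne\pm e_3$; follow the parallel or the meridian, whichever has acceleration with positive $q$-component by \eqref{eq:saddle}. So $\mathcal H^2(O)>0$, and by Fatou's lemma the lower limit of the quotients is at least $r^{-2}\mathcal H^2(O)$.

\emph{$r=0$.} Write $q=\beta_i\nu(x_i)+w_i$ with $w_i\in T_{x_i}\Sigma$, and let $u_i=u_{x_i}$ be as in Lemma~\ref{lem:graph}. For large $i$ and $|v|\le r_i/2$ the point $x_i+v+u_i(v)\nu(x_i)$ lies in $\Sigma\cap B(x_i,r_i)$, and it is counted if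
\begin{equation}\label{eq:cond}
\beta_iu_i(v)+w_i\cdot v\ge0 .
\end{equation}
Area on the graph is at least area in the $v$-plane. If $q\ne\pm\nu(x)$, then $|w_i|\ge b>0$ for large $i$. Take $\omega'\le b/2$ in Lemma~\ref{lem:graph}. Then \eqref{eq:cond} holds on the sector $w_i\cdot v\ge\frac12|w_i||v|$ of opening $2\pi/3$, and the quotient is at least $\pi/12$. If $q=\pm\nu(x)$, then $\beta_i\to\pm1$, $x$ lies in the smooth part of a neck, and $u_i(v)=\frac12A_i(v,v)+O(|v|^3)$ uniformly in $i$, where by \eqref{eq:saddle} the eigenvalues of $A_i$ converge to one positive and one negative number. So there are $b>0$ and double sectors $\Gamma_i=-\Gamma_i$ of fixed opening, around the eigendirection in which $\beta_iA_i$ is positive, with $\frac12\beta_iA_i(v,v)\ge b|v|^2$ on $\Gamma_i$ for large $i$. Then $\beta_iu_i\ge0$ on $\Gamma_i\cap\{|v|\le r_i/2\}$ for large $i$, and by symmetry $w_i\cdot v\ge0$ on at least half of this set. So \eqref{eq:cond} holds on a fixed proportion of the disc.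

(c) Otherwise there are $z_i,W_i$ for which the set with $s_1=1/i$ has area less than $1/i$. Pass to limits $z\in\Sigma$ and $W$, using periodicity. By Fatou's lemma the relatively open set $\Sigma\cap U(z,2)\setminus(z+W)$ has area $0$, so it is empty. But $U(z,2)$ contains a whole neck, since $\frac{\sqrt2}2+\frac9{20}+\frac1{10}<2$, and a neck is not contained in a plane.
\end{proof}

\begin{remark}\label{rem:degenerate}
Let $q=\nu(x)$ at a neck point $x$ with $|\psi|<\frac\pi2$. As $r\downarrow0$ the quotient in Lemma~\ref{lem:sigma}(b) tends to the area of the part of the unit disc where the form \eqref{eq:saddle} is nonnegative, which is $2\arctan\sqrt{h\cos\psi/\rho}$. Hence $c_\Sigma(q)\to0$ as $q\to e_3$, although $c_\Sigma(e_3)>0$. The saddles are also the reason why $\mu$ is two-dimensional: a $C^2$ plane curve lies strictly on one side of its tangent line near a point of nonzero curvature, so the analog of (b) fails there.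
\end{remark}

\section{Folds and patterns}\label{sec:patterns}

The planar picture of a fold explains the role of $\varphi$. A segment of length $\ell$ with unit normal $\nu$ has $(|\nu_1|+|\nu_2|)\ell$ equal to the total length of its projections to the two axes. If the segment is replaced by a zigzag with the same endpoints that is monotone in both coordinates, the projections do not change, although the length grows. In $\mathbb R^3$ monotonicity becomes the condition that the new normals stay in the octant of the old one.

\emph{Folding directions.} For $\nu\in S^2$ write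
\[
(|\nu_1|,|\nu_2|,|\nu_3|)=(\cos\alpha\cos\beta,\ \cos\alpha\sin\beta,\ \sin\alpha),\qquad\alpha,\beta\in[0,\tfrac\pi2].
\]
Then $\nu\in E$ if and only if $\alpha=\frac\pi2$, or $\alpha=0$ and $\beta\in\{0,\frac\pi2\}$. Let $\nu\notin E$, and fix a diagonal matrix $D=D_\nu$ with entries $\pm1$ such that $D\nu$ has nonnegative coordinates. Define the \emph{active angle} $\gamma\in(0,\frac\pi2)$ and a unit vector $u(\nu)\perp\nu$ by
\[
\begin{array}{lll}
\gamma=\alpha,&u(\nu)=D(-\sin\alpha\cos\beta,-\sin\alpha\sin\beta,\cos\alpha)&\text{if }\alpha>0,\\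
\gamma=\beta,&u(\nu)=D(-\sin\beta,\cos\beta,0)&\text{if }\alpha=0.
\end{array}
\]
Given $\omega>0$, let
\[
\delta=\min(\omega/2,\ \gamma,\ \tfrac\pi2-\gamma)>0,\qquad\nu_\pm=\cos\delta\,\nu\pm\sin\delta\,u(\nu).
\]
The vector $D\nu_\pm$ has nonnegative coordinates, with angles $(\alpha\pm\delta,\beta)$ in the first case and $(0,\beta\pm\delta)$ in the second. So $\nu,\nu_+,\nu_-$ lie in one closed octant, and
\begin{equation}\label{eq:fold}
\varphi(\nu_+)+\varphi(\nu_-)=\varphi(\nu_++\nu_-)=2\cos\delta\,\varphi(\nu).
\end{equation}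
For $\nu\in E$ let $u(\nu)$ be a fixed coordinate vector orthogonal to $\nu$. For every $\nu\in S^2$ let $R_\nu$ be the rotation with $R_\nu e_3=\nu$ and $R_\nu e_1=u(\nu)$. If $\nu\in E$, then $R_\nu$ is a signed permutation matrix, so $\varphi\circ R_\nu=\varphi$.

A \emph{plate} is a closed square $Q\subset\mathbb R^3$ together with a choice $\nu_Q$ of unit normal, such that one side of $Q$ is parallel to $u(\nu_Q)$. Its side length is $\ell_Q$ and its $\varphi$-area is $\Phi(Q)=\varphi(\nu_Q)\ell_Q^2$. The next lemma describes, in unit-cell coordinates, what replaces a plate with normal $\nu$. The new plates must be disjoint, so a small part of the model surface $M$ is discarded; the rest, $M^*$, is moved onto the new plates by a map whose displacement is $\omega$-Lipschitz.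

\begin{lemma}\label{lem:pattern}
Let $0<\omega\le\frac1{16}$, $0<\eta\le\frac1{100}$ and $\nu\in S^2$. Let $M=\Sigma$ if $\nu\in E$ (type S) and $M=\mathbb R^2\times\{0\}$ if $\nu\notin E$ (type F). There are finitely many closed squares $P_k\subset(-\frac12,\frac12)^2\times(-\frac1{10},\frac1{10})$ of side at most $\frac1{10}$ with unit normals $\nu_k$, a closed $\mathbb Z^2$-periodic set $M^*\subset M$, and a bijection $\Psi:M^*\to\bigcup_k\bigcup_{a\in\mathbb Z^2}(P_k+a)$ that commutes with translations by $\mathbb Z^2$, such that: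
\begin{enumerate}
\item[(a)] the squares $P_k+a$ are pairwise disjoint, $\Psi^{-1}(P_k)$ lies over $(-\frac12,\frac12)^2$, and $R_\nu P_k$ with the normal $R_\nu\nu_k$ is a plate;
\item[(b)] $|(\Psi x-x)-(\Psi x'-x')|\le\omega|x-x'|$ for $x,x'\in M^*$;
\item[(c)] the part of $M\setminus M^*$ over a unit cell has area at most $\eta$;
\item[(d)] $\bigl|\sum_k\Phi(R_\nu P_k)-\varphi(\nu)\bigr|\le\eta\,\varphi(\nu)$;
\item[(e)] in type F, $R_\nu\nu_k\in\{\nu_+,\nu_-\}$, and the squares with normal $\nu_+$, and likewise those with normal $\nu_-$, carry at least $\frac13$ of $\sum_k\Phi(R_\nu P_k)$.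
\end{enumerate}
\end{lemma}

\begin{proof}[Proof for type F]
Let $\Psi(x)=x-\tan\delta\,\|x_1\|\,e_3$ for $x\in M$. The displacement has Lipschitz constant $\tan\delta\le2\delta\le\omega$, which gives (b), and size at most $\omega/2<\frac1{10}$. Over the open cell, apart from the line $x_1=0$, the image consists of two open rectangles of area $1/(2\cos\delta)$: over $x_1>0$ with normal $(\sin\delta,0,\cos\delta)=R_\nu^{-1}\nu_+$, and over $x_1<0$ with normal $(-\sin\delta,0,\cos\delta)=R_\nu^{-1}\nu_-$. In the rectangle with normal $R_\nu^{-1}\nu_\pm$ take a fine square grid with one side parallel to $R_\nu^{-1}u(\nu_\pm)$. The grid squares inside the rectangle cover a proportion at least $1-\eta/2$ of it. Shrink each about its center, keeping a proportion $1-\eta/2$ of its area. This gives disjoint closed squares $P_k$ whose total areas $a_\pm$ in the two rectangles satisfy $1-\eta\le2a_\pm\cos\delta\le1$. Let $M^*$ be the preimage of their translates. Then (a) holds, and (c) holds because $M^*$ has area $(a_++a_-)\cos\delta\ge1-\eta$ per cell. Next $\sum_k\Phi(R_\nu P_k)=\varphi(\nu_+)a_++\varphi(\nu_-)a_-$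 lies in $[(1-\eta)\varphi(\nu),\varphi(\nu)]$ by \eqref{eq:fold}, which is (d). The share of $\nu_\pm$ is at least
\[
(1-\eta)\frac{\varphi(\nu_\pm)}{\varphi(\nu_+)+\varphi(\nu_-)}\ge\frac{0.99}{1+\sqrt3}>\frac13 .\qedhere
\]
\end{proof}

\begin{proof}[Proof for type S]
We cover most of $\Sigma_0$ by small patches that are graphs over squares in tangent planes, and project each patch to its square. The displacement jumps from one patch to the next, so for (b) we trim the patches to create gaps proportional to their sizes. To avoid a clash with the given $\nu\in E$, write $N(x)$ for the normal of $\Sigma$ at $x$.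

Let $\tau=\eta/32$ and $\omega'=\tau\omega/8$, and take $\bar s$, $Z_x$, $u_x$ from Lemma~\ref{lem:graph}. For $x\in\Sigma$ and $s\le\bar s$ let $P(x,s)\subset x+T_x\Sigma$ be the closed square with center $x$, side $s$, and one side parallel to $R_\nu^{-1}u(R_\nu N(x))$. Let $V(x,s)$ be the graph of $u_x$ over it. Then $V(x,s)\subset\Sigma\cap B(x,s)$ is compact and has area at least $s^2$.

\emph{Filling.} Let $O\subset\Sigma_0$ be relatively open with positive area. Take a compact $C\subset O$ with $\mathcal H^2(C)\ge\frac12\mathcal H^2(O)$, and cover it by finitely many balls $B(x,s)$ with $x\in C$, $s\le\bar s$, $\Sigma\cap B(x,s)\subset O$, each lying over the open cell. Selecting greedily by decreasing radius gives disjoint balls $B(x_i,s_i)$ among them such that the balls $B(x_i,3s_i)$ cover $C$. By Lemma~\ref{lem:sigma}(a), $\mathcal H^2(C)\le9C_1\sum_is_i^2\le9C_1\sum_i\mathcal H^2(V(x_i,s_i))$. So the disjoint sets $V(x_i,s_i)\subset O$ cover a proportion at least $1/(18C_1)$ of $O$, and what remains is again relatively open. Starting from $O=\Sigma_0$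 and iterating, we obtain finitely many disjoint sets $V_k=V(x_k,s_k)\subset\Sigma_0$ with $\mathcal H^2(\Sigma_0\setminus\bigcup_kV_k)\le\eta/4$. Also $\sum_ks_k^2\le\mathcal H^2(\Sigma_0)\le1$.

\emph{Trimming.} Let $P_k=P(x_k,(1-\tau)s_k)$, $\nu_k=N(x_k)$, and let $V_k^*\subset V_k$ be the graph over $P_k$. Let $M^*=\bigcup_{k,a}(V_k^*+a)$, let $\Psi$ be the orthogonal projection of $V_k^*$ onto $P_k$, and extend $\Psi$ periodically. Since $P_k\subset B(x_k,s_k)$, the square $P_k$ lies over the open cell, at heights of absolute value at most $h+\bar s<\frac1{10}$.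

(b) Within one patch the displacement is $-u_{x_k}(v)\nu_k$, which is $\omega'$-Lipschitz and of size at most $\omega's_k$. If $x\in V_k^*$ and $x'\in\Sigma\setminus V_k$, then $|x-x'|\ge\tau s_k/2$. Otherwise $x'$ projects into $P(x_k,s_k)$ and has distance at most $\omega's_k+\tau s_k/2\le\bar s$ from its plane; then $x'\in Z_{x_k}$, so $x'$ is on the graph and $x'\in V_k$. The sets $V_k+a$ are pairwise disjoint. Hence points $x,x'$ of different patches, of sizes $s_k,s_l$, satisfy $|x-x'|\ge\frac\tau2\max(s_k,s_l)$, and the left side of (b) is at most $\omega'(s_k+s_l)\le4\omega'|x-x'|/\tau\le\omega|x-x'|$.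

(a) By (b), $|\Psi x-\Psi x'|\ge(1-\omega)|x-x'|$, so $\Psi$ is injective, and the images $P_k+a$ of different patches are disjoint. The rest of (a) holds by construction.

(c) We have $\mathcal H^2(V_k\setminus V_k^*)\le\sqrt{1+\omega'^2}\,2\tau s_k^2\le3\tau s_k^2$, so $\mathcal H^2(\Sigma_0\setminus M^*)\le\eta/4+3\tau=\frac{11}{32}\eta$. The part of $\Sigma$ over the boundary of the cell has area $0$.

(d) On the graph of $u=u_{x_k}$ the normal is $\pm(\nu_k-\nabla u)/\sqrt{1+|\nabla u|^2}$ and the area element is $\sqrt{1+|\nabla u|^2}\,dv$. Since $\varphi$ is a norm, $\int_{V_k^*}\varphi(N)\,d\mathcal H^2=\int_{P_k}\varphi(\nu_k-\nabla u)\,dv$, which differs from $\varphi(\nu_k)\mathcal H^2(P_k)$ by at most $\sqrt3\,\omega's_k^2$. As $\nu\in E$, $\varphi(\nu)=1$ and $\varphi(\nu_k)=\varphi(R_\nu\nu_k)$. With \eqref{eq:phiarea},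
\[
\Bigl|\sum_k\Phi(R_\nu P_k)-1\Bigr|\le\sqrt3\cdot\tfrac{11}{32}\eta+\sqrt3\,\omega'\le\eta .\qedhere
\]
\end{proof}

\section{The measure $\mu$}\label{sec:mu}

\subsection{Parameters}

The folding angle must tend to $0$, but so slowly that almost every point returns to a normal in $E$ infinitely often. For $i\ge1$ let $L_i=\lceil\pi2^{i+3}\rceil+1$ and choose an integer $k_i$ with $(1-3^{-L_i})^{k_i}\le2^{-i}$. Divide the generations $j=0,1,2,\dots$ into consecutive blocks $J_1,J_2,\dots$, where $J_i$ has length $k_iL_i+1$, and put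
\[
\omega_j=2^{-i-3}\ \ (j\in J_i),\qquad\kappa_j=2^{-j-4},\qquad\eta_j=\frac{4^{-j}}{30000\,C_1}.
\]
So $\omega_j\le\frac1{16}$ is nonincreasing and tends to $0$, and $\sum_j\eta_j<\frac1{100}$.

\begin{remark}\label{rem:manyfolds}
Since $1-k_i3^{-L_i}\le(1-3^{-L_i})^{k_i}\le\frac12$, we have $k_i\ge3^{L_i}/2$, so $\sum_j\omega_j^2=\infty$. The factors $1/\cos(\omega_j/2)$ therefore have an infinite product, and this is why mass is distributed according to $\varphi$-area and not area.
\end{remark}

\subsection{Generations of plates}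

Let $\mathcal Q_0$ consist of the plate $[0,1]^2\times\{0\}$ with normal $e_3$ and weight $w=1$. Suppose $\mathcal Q_j$ is a finite family of disjoint plates with weights $w(Q)>0$. Choose $\varepsilon_j>0$ so small that, with $\rho_j=\varepsilon_j/\omega_j$,
\begin{equation}\label{eq:eps}
\rho_j\le2^{-j-3}\ell_Q\ \ (Q\in\mathcal Q_j),\qquad\operatorname{dist}(Q,\tilde Q)>100\,\varepsilon_j\ \ (Q\ne\tilde Q\text{ in }\mathcal Q_j).
\end{equation}
The number $\varepsilon_j$ is the period of the pattern laid on the plates of $\mathcal Q_j$. Above the scale $\rho_j$ this pattern is a displacement of relative size at most $\omega_j$. Note that $\varepsilon_j\le\rho_j/16\le\ell_Q$.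

For $Q\in\mathcal Q_j$ let $N_Q=\lceil\ell_Q/\varepsilon_j\rceil$ and $\varepsilon_Q=\ell_Q/N_Q\in[\varepsilon_j/2,\varepsilon_j]$. Divide $Q$ into $N_Q^2$ closed \emph{cells} of side $\varepsilon_Q$. Since a side of $Q$ is parallel to $u(\nu_Q)$, there is a similarity $\iota_Q$ with linear part $\varepsilon_QR_{\nu_Q}$ that maps $[-\frac12,N_Q-\frac12]^2\times\{0\}$ onto $Q$ and unit cells onto cells. Apply Lemma~\ref{lem:pattern} with $\omega_j,\eta_j,\nu_Q$. The \emph{children} of $Q$ are the plates $\iota_Q(P_k+a)$, $a\in\{0,\dots,N_Q-1\}^2$. Put $M_Q=\iota_Q(M)$, $M_Q^*=\iota_Q(M^*)$ and $\Psi_Q=\iota_Q\Psi\iota_Q^{-1}$; then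
\begin{equation}\label{eq:psi}
|(\Psi_Qx-x)-(\Psi_Qx'-x')|\le\omega_j|x-x'|\qquad(x,x'\in M_Q^*).
\end{equation}
``Over'' now refers to orthogonal projection to the plane of $Q$. By Lemma~\ref{lem:pattern}(a), $\Psi_Q$ maps the part of $M_Q^*$ over $Q$ onto the union of the children of $Q$, and the part over a cell onto the children over that cell. Children lie within $\varepsilon_j/10$ of $Q$ and have side at most $\varepsilon_j/10$. By \eqref{eq:eps}, children of different plates are disjoint. Let $\mathcal Q_{j+1}$ be the family of all children, with weights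
\[
w(Q')=w(Q)\,\Phi(Q')\Big/\sum_{Q''\text{ child of }Q}\Phi(Q'') .
\]
All cells of $Q$ carry the same pattern, so the children over each cell have total weight $w(Q)/N_Q^2$. From \eqref{eq:eps} for $j+1$ and $\ell_{Q'}\le\varepsilon_j/10$ we get
\begin{equation}\label{eq:chain}
\varepsilon_{j+1}<\rho_{j+1}\le2^{-j-7}\varepsilon_j<\rho_j ,
\end{equation}
so $\varepsilon_j$ and $\rho_j$ decrease to $0$.

\emph{Densities.} By Lemma~\ref{lem:pattern}(d), $\sum_{Q''}\Phi(Q'')=(1+\theta\eta_j)\Phi(Q)$ with $|\theta|\le1$. So $w(Q')/\Phi(Q')=(1+\theta\eta_j)^{-1}w(Q)/\Phi(Q)$. The ratio is $1$ for the first plate and $\sum_j\eta_j<\frac1{100}$, so it stays in $[\frac12,2]$. Hence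
\begin{equation}\label{eq:density}
\tfrac12\le w(Q)/\ell_Q^2\le2\sqrt3\qquad\text{for all plates }Q .
\end{equation}
Let $\mu_j=\sum_{Q\in\mathcal Q_j}w(Q)\ell_Q^{-2}\mathcal H^2|_Q$. By \eqref{eq:psi}, $\Psi_Q$ is $(1+\omega_j)$-Lipschitz and its inverse is $(1-\omega_j)^{-1}$-Lipschitz. Since $2\sqrt3\,(\frac{17}{16})^2<4$, for $Q\in\mathcal Q_j$ and Borel sets $S\subset M_Q^*$ over $Q$,
\begin{equation}\label{eq:transfer}
\tfrac12(1-\omega_j)^2\mathcal H^2(S)\le\mu_{j+1}(\Psi_QS)\le4\,\mathcal H^2(S).
\end{equation}

\subsection{The limit measure}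

For $Q\in\mathcal Q_j$ let $N(Q)=Q^{(\varepsilon_j)}$. These compact sets are disjoint for fixed $j$, $N(Q')\subset N(Q)$ for children $Q'$ of $Q$ because $\varepsilon_j/10+\varepsilon_{j+1}\le\varepsilon_j$, and their diameters tend to $0$. The weights of the children of $Q$ add up to $w(Q)$. So there is a unique Borel probability measure $\mu$ on the compact set $K=\bigcap_j\bigcup_{Q\in\mathcal Q_j}N(Q)$ with $\mu(N(Q))=w(Q)$ for all plates $Q$. For $y\in K$ let $Q_j(y)\in\mathcal Q_j$ be the plate with $y\in N(Q_j(y))$, and let $c_j(y)$ be the cell of $Q_j(y)$ over which the child $Q_{j+1}(y)$ lies. For each cell $c$ of a plate $Q\in\mathcal Q_j$,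
\begin{equation}\label{eq:cell}
\mu\{y:c_j(y)=c\}=w(Q)/N_Q^2=\mu_j(c),\qquad|y-x|\le2\varepsilon_j\ \text{ if }c_j(y)=c\text{ and }x\in c;
\end{equation}
the distance is at most $\sqrt2\,\varepsilon_j+\varepsilon_j/10+\varepsilon_{j+1}$. Boundaries of cells are $\mu_j$-null. It follows that for Borel sets $S$
\begin{equation}\label{eq:compare}
\mu_j(S)\le\mu(S^{(2\varepsilon_j)}),\qquad\mu(S)\le\mu_j(S^{(2\varepsilon_j)}).
\end{equation}
For the first inequality sum \eqref{eq:cell} over the cells that meet $S$: the sets $\{c_j(y)=c\}$ are disjoint and lie in $S^{(2\varepsilon_j)}$. For the second, sum over the cells $c$ with $c=c_j(y)$ for some $y\in S\cap K$: these cells lie in $S^{(2\varepsilon_j)}$.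

\begin{proof}[Proof of Proposition~\ref{prop:mu}(a)]
For $r\ge\varepsilon_0$ we have $\mu(B(y,r))\le1\le\varepsilon_0^{-2}r^2$. Let $\varepsilon_{j+1}\le r<\varepsilon_j$. By \eqref{eq:compare}, $\mu(B(y,r))\le\mu_{j+1}(B(y,3r))$. The ball $B(y,3r)$ has diameter less than $6\varepsilon_j$, so by \eqref{eq:eps} it meets children of at most one $Q\in\mathcal Q_j$. Its intersection with these children is $\Psi_QS$ with $S\subset M_Q^*$ over $Q$ and $\operatorname{diam}S\le6r/(1-\omega_j)\le7r$. The bound of Lemma~\ref{lem:sigma}(a) is invariant under similarities and holds for planes, so \eqref{eq:transfer} gives $\mu_{j+1}(B(y,3r))\le4C_1(7r)^2$.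
\end{proof}

\section{Good points: proof of Proposition~\ref{prop:mu}(b)--(d)}\label{sec:good}

At scales $r\in[\rho_{j+1},\rho_j)$ we want to compare $\mu$ near $y$ with area on $M_Q$, $Q=Q_j(y)$. The comparison fails if $y$ is near the edge of $Q$, or if the discarded set $M_Q\setminus M_Q^*$ is concentrated near $y$. We show that both happen only finitely often for almost every $y$.

\subsection{Edges and discarded parts}

For $Q\in\mathcal Q_j$ let $Z_Q$ be the set of $z\in M_Q^*$ over $Q$ for which there is $r>0$ with
\[
\mathcal H^2\bigl((M_Q\setminus M_Q^*)\cap U(z,r)\bigr)>\kappa_jr^2 .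
\]
For fixed $r$ the left side is lower semicontinuous in $z$ by Fatou's lemma, so $Z_Q$ is a Borel set.

\begin{lemma}\label{lem:Z}
$\mu_{j+1}(\Psi_QZ_Q)\le2^{-j}w(Q)$ for $Q\in\mathcal Q_j$.
\end{lemma}

\begin{proof}
This is a weak-type maximal estimate. Work in units of $\varepsilon_Q$, that is, in $M$. If $r\ge1$, then $U(z,r)$ lies over at most $16r^2$ unit cells, so by Lemma~\ref{lem:pattern}(c) the discarded area in it is at most $16\eta_jr^2\le\kappa_jr^2$. So only radii $r<1$ occur in the definition of $Z_Q$. Fix a cell. By (F1) there are disjoint balls $B(z_i,r_i)$, with $z_i\in Z_Q$ over the cell and $r_i<1$ as in the definition, such that the balls $B(z_i,5r_i)$ cover the part of $Z_Q$ over the cell. The balls $B(z_i,r_i)$ lie over a block of $3\times3$ cells. So this part has area at most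
\[
25C_1\sum_ir_i^2\le\frac{25C_1}{\kappa_j}\sum_i\mathcal H^2\bigl((M\setminus M^*)\cap U(z_i,r_i)\bigr)\le\frac{225\,C_1\eta_j}{\kappa_j}=\frac{3600}{30000}\,2^{-j}.
\]
In the original units, $\mathcal H^2(Z_Q)\le0.12\cdot2^{-j}\ell_Q^2$. Now use \eqref{eq:transfer} and $\ell_Q^2\le2w(Q)$ from \eqref{eq:density}.
\end{proof}

Consider the following events for $y\in K$, where $\partial Q$ is the union of the four sides of $Q$:
\[
\mathrm{(E)}_j:\ \operatorname{dist}(c_j(y),\partial Q_j(y))\le\rho_j,\qquad\qquad\mathrm{(D)}_j:\ c_{j+1}(y)\subset\Psi_{Q_j(y)}Z_{Q_j(y)} .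
\]
The point $y$ itself does not lie on a plate, so $\mathrm{(D)}_j$ is phrased in terms of the cell $c_{j+1}(y)$, which is within $2\varepsilon_{j+1}$ of $y$. Each event has measure at most $2^{-j}$. For $\mathrm{(E)}_j$, the cells in question lie in four strips of width $\rho_j+\varepsilon_Q\le2\rho_j$ along the sides of $Q$, so by \eqref{eq:cell} and \eqref{eq:eps} the measure is at most $\sum_Qw(Q)\,8\rho_j/\ell_Q\le2^{-j}$. For $\mathrm{(D)}_j$, by \eqref{eq:cell} the measure equals the $\mu_{j+1}$-measure of the union of the cells in question, which is at most $\sum_Q\mu_{j+1}(\Psi_QZ_Q)\le2^{-j}$ by Lemma~\ref{lem:Z}.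

\subsection{Returns to coordinate normals}

\begin{lemma}\label{lem:return}
For $\mu$-almost every $y$, $\nu_{Q_j(y)}\in E$ for infinitely many $j$.
\end{lemma}

\begin{proof}
Let $j,\dots,j+L_i\in J_i$, $\omega=2^{-i-3}$ and $Q\in\mathcal Q_j$. We claim that the set of $y\in N(Q)\cap K$ with $\nu_{Q_l(y)}\in E$ for some $l\in\{j,\dots,j+L_i\}$ has measure at least $3^{-L_i}w(Q)$. For a plate with normal $\nu\notin E$ and active angle $\gamma$, call a child \emph{chosen} if it has normal $\nu_-$ when $\gamma\le\omega/2$, and normal $\nu_+$ when $\gamma>\omega/2$. By Lemma~\ref{lem:pattern}(e) the chosen children carry at least $\frac13$ of the weight. In the first case $\delta=\gamma$, and the active angle becomes $0$. In the second case it increases by $\omega/2$ or becomes $\frac\pi2$. (Always choosing $\nu_+$ would not do: a tiny $\gamma$ only doubles in each step.) Follow chosen children from $Q$ until the normal is in $E$. If at the start $\alpha>\omega/2$, then $\alpha=\frac\pi2$ after at most $\lceil\pi/\omega\rceil$ steps. If $0<\alpha\le\omega/2$,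 one step gives $\alpha=0$. If $\alpha=0$ and the normal is not in $E$, then $\alpha$ stays $0$ and $\beta$ reaches $0$ or $\frac\pi2$ after at most $\lceil\pi/\omega\rceil$ steps. So $E$ is reached within $1+\lceil\pi/\omega\rceil=L_i$ steps, which proves the claim.

Let $j_0$ be the first element of $J_i$. The set of $y$ with $\nu_{Q_l(y)}\notin E$ for all $l\in\{j_0,\dots,j_0+kL_i\}$ is a union of sets $N(Q)\cap K$ with $Q\in\mathcal Q_{j_0+kL_i}$. By the claim and induction on $k\le k_i$ its measure is at most $(1-3^{-L_i})^k$. So the set of $y$ that do not visit $E$ during $J_i$ has measure at most $2^{-i}$, and the Borel--Cantelli lemma finishes the proof.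
\end{proof}

\subsection{The estimates at good points}

Let $\mathcal G$ be the Borel set of $y\in K$ for which $\mathrm{(E)}_j$ and $\mathrm{(D)}_j$ hold for finitely many $j$ only, and $\nu_{Q_j(y)}\in E$ for infinitely many $j$. By the Borel--Cantelli lemma and Lemma~\ref{lem:return}, $\mu(\mathcal G)=1$. Define
\[
\omega(r)=5\omega_j\ \text{ for }r\in[\rho_{j+1},\rho_j),\qquad\omega(r)=5\omega_0\ \text{ for }r\ge\rho_0 .
\]
This function is positive, nondecreasing, and tends to $0$ as $r\downarrow0$.

Fix $y\in\mathcal G$, let $j$ be so large that $\mathrm{(E)}_j$ and $\mathrm{(D)}_j$ fail, and let $Q=Q_j(y)$. Since $\mathrm{(D)}_j$ fails, there is $\tilde y\in c_{j+1}(y)\setminus\Psi_QZ_Q$, and $|y-\tilde y|\le2\varepsilon_{j+1}$ by \eqref{eq:cell}. Since $\tilde y\in Q_{j+1}(y)$, the point $z=\Psi_Q^{-1}(\tilde y)\in M_Q^*\setminus Z_Q$ lies over $c_j(y)$. Since $\mathrm{(E)}_j$ fails, all points of $B(z,\rho_j)$ lie over $Q$. The point $z$ represents $y$ on the model surface, in the following sense. Let $0<t\le\rho_j$, $t<t'$, let $P\subset M_Q\cap B(z,t)$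 be closed, and let $S=\Psi_Q(P\cap M_Q^*)$. Since $z\notin Z_Q$ and $B(z,t)\subset U(z,t')$, \eqref{eq:compare} and \eqref{eq:transfer} give
\begin{equation}\label{eq:mass}
\mu(S^{(2\varepsilon_{j+1})})\ge\mu_{j+1}(S)\ge\tfrac12(1-\omega_j)^2\bigl(\mathcal H^2(P)-\kappa_jt'^2\bigr).
\end{equation}
If $x\in S^{(2\varepsilon_{j+1})}$, there is $x'\in P\cap M_Q^*$ with $|x-\Psi_Qx'|\le2\varepsilon_{j+1}$, and by \eqref{eq:psi}
\begin{equation}\label{eq:error}
|(x-y)-(x'-z)|\le|(\Psi_Qx'-\Psi_Qz)-(x'-z)|+4\varepsilon_{j+1}\le\omega_jt+4\varepsilon_{j+1}.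
\end{equation}

\begin{proof}[Proof of (c) and (b)]
For $q\in S^2$ let
\[
c(q)=\min\Bigl\{\frac\pi2,\ \min_{e\in E}c_\Sigma(R_e^{-1}q)\Bigr\},
\]
which is positive by Lemma~\ref{lem:sigma}(b) because $E$ is finite. Let $r\in[\rho_{j+1},\rho_j)$, $t=r/2$, $t'=r$, and $P=\{x'\in M_Q\cap B(z,r/2):q\cdot(x'-z)\ge0\}$. Then $\mathcal H^2(P)\ge c(q)r^2/4$. Indeed, if $M_Q$ is a plane, $P$ contains half of a disc of radius $r/2$. If $M_Q$ is a copy of $\Sigma$, then $e=\nu_Q\in E$, and $\iota_Q^{-1}$ carries $P$ to the set of Lemma~\ref{lem:sigma}(b) for the direction $R_e^{-1}q$. Since $r\ge\rho_{j+1}$, we have $4\varepsilon_{j+1}=4\omega_{j+1}\rho_{j+1}\le4\omega_jr$, so the right side of \eqref{eq:error} is at most $\frac92\omega_jr\le\frac9{32}r$. Hence every $x\in S^{(2\varepsilon_{j+1})}$ satisfies $|x-y|\le r$ and $q\cdot(x-y)\ge-5\omega_jr=-\omega(r)r$. By \eqref{eq:mass},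
\[
r^{-2}\mu\{x\in B(y,r):q\cdot(x-y)\ge-\omega(r)r\}\ge\tfrac12(1-\omega_j)^2\bigl(\tfrac14c(q)-\kappa_j\bigr).
\]
As $r\downarrow0$ we have $j\to\infty$, and the lower limit is at least $c(q)/8$. This proves (c), and $q=e_1$ gives (b) for any $c_0\le c(e_1)/8$.
\end{proof}

\begin{proof}[Proof of (d)]
Let in addition $\nu_Q\in E$, which happens for infinitely many $j$, so that $M_Q$ is a copy of $\Sigma$ scaled by $\varepsilon=\varepsilon_Q$. Let $t=2\varepsilon\le2\varepsilon_j\le\rho_j$, $t'=3\varepsilon$, and $P=\{x'\in M_Q\cap B(z,2\varepsilon):\operatorname{dist}(x'-z,W)\ge s_1\varepsilon\}$. By Lemma~\ref{lem:sigma}(c), $\mathcal H^2(P)\ge c_1\varepsilon^2$. By \eqref{eq:chain}, $4\varepsilon_{j+1}\le2^{-j-5}\varepsilon_j\le2^{-j-4}\varepsilon$, so the right side of \eqref{eq:error} is at most $(2\omega_j+2^{-j-4})\varepsilon$. For large $j$, independently of $W$, this is at most $s_1\varepsilon/2$, and $\frac12(1-\omega_j)^2(c_1-9\kappa_j)\ge c_1/4$. Then every $x\in S^{(2\varepsilon_{j+1})}$ satisfies $|x-y|\le3\varepsilon$ and $\operatorname{dist}(x-y,W)\ge s_1\varepsilon/2$,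 and \eqref{eq:mass} gives $\mu(S^{(2\varepsilon_{j+1})})\ge c_1\varepsilon^2/4$. So (d) holds with $s_0=s_1/2$ and $c_0=\min\{c_1/4,\,c(e_1)/8\}$.
\end{proof}

This completes the proof of Proposition~\ref{prop:mu}, and with it the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{LD}
\emph{Local distribution of fractal sets and measures},
\texttt{http://cc.oulu.fi/\~{}vsuomala/vk\_intro.pdf}.

\bibitem{Mat}
Mattila, \emph{Geometry of Sets and Measures in Euclidean Spaces}.

\end{thebibliography}
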